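\title{Interlacing and limits of the roots of Kazhdan--Lusztig polynomials of uniform matroids}

\begin{abstract}
Let $U_{m,d}$ be the uniform matroid of rank $d$ on $m+d$ elements. We prove that for $d\ge3$ its Kazhdan--Lusztig polynomial has only real, negative, simple roots, that each root increases strictly with $m$, that the roots for $m$ and $m+1$ interlace, and that as $m\to\infty$ the largest root tends to $0$ while the $k$-th largest tends to the $(k-1)$-st largest root of the Kazhdan--Lusztig polynomial of $U_{1,d-2}$. The proof writes every real combination of two consecutive polynomials as a superposition of polynomials whose signs at a suitable set of points are known. The building blocks come from a one-parameter family that joins the Chebyshev polynomial of the second kind to that of the first kind.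
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a matroid on a finite set $E$ with rank function $\operatorname{rk}$. A \emph{flat} is a subset $F\subseteq E$ whose rank increases whenever an element of $E\setminus F$ is added; ordered by inclusion, the flats form a lattice $L(M)$. All matroids in this paper are loopless, that is, $\emptyset$ is a flat. The \emph{characteristic polynomial} of $M$ is
\[
\chi_M(t)=\sum_{F\in L(M)}\mu(F)\,t^{\operatorname{rk}M-\operatorname{rk}F},
\]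
where $\mu(\emptyset)=1$ and $\sum_{G\le F}\mu(G)=0$ for every flat $F\neq\emptyset$; in particular $\chi_M(1)=0$ if $\operatorname{rk}M>0$. For a flat $F$, the \emph{localization} $M_F$ is the matroid on $F$ whose lattice of flats is $\{G\in L(M):G\le F\}$, and the \emph{contraction} $M^F$ is the matroid on $E\setminus F$ whose lattice of flats is $\{G\in L(M):G\ge F\}$. The \emph{Kazhdan--Lusztig polynomial} of Elias, Proudfoot and Wakefield is the unique assignment $M\mapsto P_M(t)$ of a polynomial to each matroid such that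
\begin{enumerate}
\item[(i)] $P_M(t)=1$ if $\operatorname{rk}M=0$;
\item[(ii)] $\deg P_M<\frac12\operatorname{rk}M$ if $\operatorname{rk}M>0$;
\item[(iii)] $t^{\operatorname{rk}M}P_M(t^{-1})=\sum_{F\in L(M)}\chi_{M_F}(t)\,P_{M^F}(t)$ for every $M$.
\end{enumerate}
The term $F=\emptyset$ in (iii) is $P_M$ itself, and the other terms involve contractions of smaller rank. So (iii) gives the difference $t^{\operatorname{rk}M}P_M(t^{-1})-P_M(t)$ recursively, and by (ii) its two parts occupy degrees above and below $\frac12\operatorname{rk}M$, so that $P_M$ can be read off. The coefficient of $t^{\operatorname{rk}M}$ in (iii), to which only $F=E$ contributes on the right, shows that $P_M(0)=1$.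

For integers $m,d\ge1$, the \emph{uniform matroid} $U_{m,d}$ has $n=m+d$ elements and rank function $\operatorname{rk}S=\min(|S|,d)$. Its flats are the subsets with fewer than $d$ elements and the whole ground set. In rank at most $2$ the polynomial is $1$. In rank $3$ it is $1+ct$, and (iii) reads $t^3+ct^2-(1+ct)=n(t-1)+\binom n2(t-1)^2+\chi_{U_{m,3}}(t)$; the coefficient of $t$ in $\chi_{U_{m,3}}$ is $\binom n2$, so $c=\binom n2-n=\frac{m(m+3)}2$. The root $-1/c$ increases to $0$ as $m\to\infty$.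

It is known that for fixed $d$ the degree of $P_{U_{m,d}}$ equals
\[
D=\lfloor (d-1)/2\rfloor
\]
for every $m\ge1$, and that $P_{U_{1,d}}$ has only real, negative roots; both facts are reproved below. So for fixed $d$ one has a sequence of polynomials of the same degree, and one may ask how the roots move with $m$. The first case with two roots is $d=5$, where (see Example~\ref{ex:d5})
\begin{equation}\label{eq:d5}
P_{U_{m,5}}(t)=1+\Big[\binom{m+5}4-(m+5)\Big]t+\frac{m(m+1)(m+4)(m+5)}{12}\,t^2 .
\end{equation}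
For $m=1,2,3$ this is $1+9t+5t^2$, $1+28t+21t^2$, $1+62t+56t^2$. By the quadratic formula the larger roots are about $-0.119$, $-0.037$, $-0.016$ and the smaller ones about $-1.68$, $-1.30$, $-1.09$: both move to the right. Where they go can be read from \eqref{eq:d5}. After division by $m^4$ the constant term disappears and the polynomials tend to $\frac1{24}t(1+2t)=\frac1{4!}\,t\,P_{U_{1,3}}(t)$, with roots $0$ and $-\frac12$. The following statement, Conjecture~4.5 of \cite{source}, says that this is the general picture.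

\begin{quote}
\textbf{Conjecture.} Let $d\ge3$. For every $m\ge1$ all roots of $P_{U_{m,d}}$ are real. If $r_{1,m,d}\ge r_{2,m,d}\ge\dots\ge r_{D,m,d}$ denote these roots, counted with multiplicity, then $r_{k,m,d}<r_{k,m+1,d}$ for all $k$, and $\lim_{m\to\infty}r_{k,m,d}$ equals $0$ for $k=1$ and $r_{k-1,1,d-2}$ for $k\ge2$.
\end{quote}

We prove the conjecture in the following stronger form.

\begin{theorem}\label{thm:A}
Let $d\ge3$ and $m\ge1$. All roots of $P_{U_{m,d}}$ are real, negative and simple, and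
\[
r_{k,m,d}<r_{k,m+1,d}\quad(1\le k\le D),\qquad r_{k,m+1,d}<r_{k-1,m,d}\quad(2\le k\le D).
\]
Moreover $\lim_{m\to\infty}r_{1,m,d}=0$ and $\lim_{m\to\infty}r_{k,m,d}=r_{k-1,1,d-2}$ for $2\le k\le D$. In particular the Conjecture holds.
\end{theorem}

When $d$ is fixed we write $P_m=P_{U_{m,d}}$. A polynomial is \emph{real-rooted} if it is nonzero and all its roots are real; nonzero constants are real-rooted.

\begin{theorem}\label{thm:B}
Let $d\ge3$.
\begin{enumerate}
\item[(i)] For all $m\ge1$ and $2\le k\le D$ we have $r_{k,1,d}\le r_{k,m,d}<r_{k-1,1,d-2}<r_{k-1,1,d}$, and the upper bound $r_{k-1,1,d-2}$ is the supremum of $r_{k,m,d}$ over $m$.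
\item[(ii)] For $1\le m<M$ we have $r_{k,m,d}<r_{k,M,d}$ for all $k$, and $r_{k,M,d}<r_{k-1,m,d}$ for $k\ge2$.
\item[(iii)] Every real linear combination of two polynomials $P_m,P_M$, and every finite nonnegative combination of the polynomials $P_m$ $(m\ge1)$, is real-rooted or $0$.
\item[(iv)] $m^{d-1}r_{1,m,d}\to-(d-1)!$ as $m\to\infty$.
\end{enumerate}
\end{theorem}

The limit in Theorem~\ref{thm:A} follows quickly from a closed formula for the coefficients (Section~\ref{sec:coef}). The real work is the interlacing. By the Hermite--Kakeya--Obreschkoff theorem (Section~\ref{sec:tools}), it amounts to the real-rootedness of every combination $aP_{m+1}-cP_m$. The coefficient of $t^i$ in such a combination is the coefficient of a Chebyshev-type polynomial $v$ times a product of reciprocal factorials, which are harmless, times a polynomial in $i$, which is not. Section~\ref{sec:small} shows what goes wrong for $m=3$ and how a partial fraction expansion in $i$ splits $P_3$ into simple pieces, some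 with negative coefficients. Section~\ref{sec:Q} introduces a family $Q_x$ that absorbs these signs and whose roots move monotonically with $x$. Section~\ref{sec:pencil} carries out the program for all combinations, and Sections~\ref{sec:proofA} and~\ref{sec:proofB} deduce the two theorems.

\section{The coefficients}\label{sec:coef}

For a polynomial or a number $y$ and an integer $h\ge0$ let $\binom yh=y(y-1)\cdots(y-h+1)/h!$. Put
\[
V_i=\binom{d-1-i}{i},\qquad a_m(z)=\frac1{z+1}+\sum_{h=1}^{m-1}\binom{d-z+h}{h}\frac{z}{(z+h)(z+h+1)} .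
\]
Note that $V_i>0$ for $0\le i\le D$, and that for $z\ne0$ the term $\frac1{z+1}$ is the summand with $h=0$.

\begin{proposition}\label{prop:coef}
For $m,d\ge1$ and $n=m+d$ we have $P_{U_{m,d}}(t)=\sum_{i=0}^DV_i\binom ni a_m(i)\,t^i$.
\end{proposition}

We use twice the partial alternating sums of a row of Pascal's triangle: for integers $Q,q_0\ge1$,
\begin{equation}\label{eq:alt}
\sum_{q<q_0}(-1)^q\binom Qq=(-1)^{q_0-1}\binom{Q-1}{q_0-1},\qquad \sum_{q\ge q_0}(-1)^q\binom Qq=(-1)^{q_0}\binom{Q-1}{q_0-1}.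
\end{equation}
The first sum telescopes by Pascal's rule, and the two sums add up to $0$.

\begin{proof}
\emph{Step 1: the recursion.} Fix $m$, let $d\ge1$ vary, and write $P_{(d)}=P_{U_{m,d}}$ and $\chi_d=\chi_{U_{m,d}}$. If $F$ is a flat with $|F|=j<d$, then all subsets of $F$ are flats, so $\mu(F)=(-1)^j$ and $\chi_{M_F}=(t-1)^j$, and $M^F=U_{m,d-j}$. Using $\binom n{d-a}=\binom n{m+a}$ and $\chi_d(1)=0$, condition (iii) becomes
\[
t^dP_{(d)}(t^{-1})=\chi_d(t)+\sum_{j<d}\binom nj(t-1)^jP_{(d-j)}(t),\qquad \chi_d=\sum_{a=1}^d(-1)^{d-a}\binom n{m+a}(t^a-1).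
\]
Both sums are binomial convolutions in the size $n=m+d$ of the ground set. So we pass to exponential generating functions, which are power series in $w$ whose coefficients are Laurent polynomials in $t$. With
\[
\Phi(t,w)=\sum_{d\ge1}P_{(d)}\frac{w^{m+d}}{(m+d)!},\qquad \Xi=\sum_{d\ge1}\chi_d\frac{w^{m+d}}{(m+d)!}=e^{-w}\sum_{a\ge0}(t^a-1)\frac{w^{m+a}}{(m+a)!},
\]
the recursion reads $t^{-m}\Phi(t^{-1},tw)=\Xi+e^{(t-1)w}\Phi(t,w)$.

\emph{Step 2: removing the convolution.} Let $\Psi=e^{-w}\Phi=\sum_{e\ge1}\Psi_e\frac{w^{m+e}}{(m+e)!}$. Each $\Psi_e$ is a linear combination of $P_{(1)},\dots,P_{(e)}$, so $\deg\Psi_e<e/2$. Multiplying the recursion by $e^{-tw}$ gives $t^{-m}\Psi(t^{-1},tw)-\Psi(t,w)=e^{-tw}\,\Xi$, in which the unknown no longer appears on the right, and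
\begin{align*}
e^{-tw}\,\Xi&=e^{-(1+t)w}\Big[t^{-m}\Big(e^{tw}-\sum_{k<m}\frac{(tw)^k}{k!}\Big)-e^w+\sum_{k<m}\frac{w^k}{k!}\Big]\\
&=t^{-m}e^{-w}-e^{-tw}+e^{-(1+t)w}\sum_{k<m}(1-t^{k-m})\frac{w^k}{k!}.
\end{align*}
Take the coefficient of $w^{m+e}/(m+e)!$ and then that of $t^i$ with $0\le i<e/2$. On the left, $t^e\Psi_e(t^{-1})$ contains only powers above $e/2$. On the right, the first two terms contribute only the powers $t^{-m}$ and $t^{m+e}$. Hence
\[
[t^i]\Psi_e=-\sum_{k=0}^{m-1}(-1)^{m+e-k}\binom{m+e}k\Big[\binom{m+e-k}i-\binom{m+e-k}{i+m-k}\Big]\qquad(0\le i<e/2).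
\]

\emph{Step 3: returning to $P_{(d)}$.} Since $\Phi=e^w\Psi$, we have $P_{(d)}=\sum_{e\le d}\binom n{m+e}\Psi_e$, and $c_i=[t^i]P_{(d)}$ receives contributions from $2i+1\le e\le d$. For $i'\in\{i,\,i+m-k\}$,
\[
\binom n{m+e}\binom{m+e}k\binom{m+e-k}{i'}=\binom nk\binom{n-k}{i'}\binom{n-k-i'}{m+e-k-i'},
\]
and only the last factor depends on $e$. For $i'=i$ put $q=m+e-k-i$, which runs from $i+1+m-k$ to $n-k-i$; by \eqref{eq:alt},
\[
-\sum_e(-1)^{m+e-k}\binom{n-k-i}{q}=(-1)^{m-k}\binom{n-k-i-1}{i+m-k}=(-1)^{m-k}\binom{n-k-i-1}{d-2i-1}.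
\]
For $i'=i+m-k$ put $q=e-i$, which runs from $i+1$ to $d-i$; by \eqref{eq:alt}, $\sum_e(-1)^{m+e-k}\binom{d-i}q=-(-1)^{m-k}V_i$, and $\binom{n-k}{i'}=\binom{n-k}{d-i}$. Thus
\[
c_i=\sum_{k=0}^{m-1}(-1)^{m-k}\binom nk\Big[\binom{n-k}i\binom{n-k-i-1}{d-2i-1}-\binom{n-k}{d-i}V_i\Big].
\]

\emph{Step 4: removing the signs.} Let $\delta=d-i$ and $b=d-2i-1$, so that $V_i=\frac{(\delta-1)!}{i!\,b!}$ and $\delta-b=i+1$. In the first part of the sum use $\binom nk\binom{n-k}i=\binom ni\binom{\delta+m}k$ and put $k=m-1-l$. In the second part use $\binom nk\binom{n-k}{\delta}=\binom n\delta\binom{m+i}k$, then $\sum_{k<m}(-1)^{m-k}\binom{m+i}k=-\binom{m+i-1}{m-1}$ from \eqref{eq:alt}, and finally $\binom n\delta\binom{m+i-1}{m-1}=\frac{n!}{\delta!\,i!\,(m-1)!\,(m+i)}=\binom ni\binom{\delta+m}m\frac m{m+i}$. This gives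
\begin{equation}\label{eq:ratio}
\frac{c_i}{V_i\binom ni}=\frac{\Sigma_m}{V_i}+\binom{\delta+m}m\frac m{m+i},\qquad \Sigma_m=-\sum_{l=0}^{m-1}(-1)^l\binom{\delta+m}{m-1-l}\binom{\delta+l}b .
\end{equation}
Now fix $d$ and $i$ and let $m$ vary. By Pascal's rule and \eqref{eq:alt},
\begin{align*}
\Sigma_{m+1}-\Sigma_m&=-\sum_{l=0}^m(-1)^l\binom{\delta+m}{m-l}\binom{\delta+l}b=-\frac{(\delta+m)!}{b!\,(m+i+1)!}\sum_{l=0}^m(-1)^l\binom{m+i+1}{m-l}\\
&=-\frac{(\delta+m)!}{b!\,(m+i+1)!}\binom{m+i}m=-V_i\binom{\delta+m}m\frac\delta{m+i+1}.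
\end{align*}
Since $\binom{\delta+m+1}{m+1}(m+1)=\binom{\delta+m}m(\delta+m+1)$, the left side of \eqref{eq:ratio} grows from $m$ to $m+1$ by
\[
\binom{\delta+m}m\Big[-\frac\delta{m+i+1}+\frac{\delta+m+1}{m+i+1}-\frac m{m+i}\Big]=\binom{\delta+m}m\frac i{(m+i)(m+i+1)}=a_{m+1}(i)-a_m(i).
\]
For $m=1$ we have $\Sigma_1=-\binom\delta b=-V_i\frac\delta{i+1}$, so the left side of \eqref{eq:ratio} is $-\frac\delta{i+1}+\frac{\delta+1}{i+1}=\frac1{i+1}=a_1(i)$.
\end{proof}

Write $c_i(m)=[t^i]P_m$. All of $c_0(m),\dots,c_D(m)$ are positive, so $\deg P_m=D$ and $P_m$ has no root in $[0,\infty)$. Also $c_0(m)=1$, and $c_1(m)=(d-2)\,n\,a_m(1)$ is strictly increasing in $m$ when $d\ge3$. For $m=1$ the formula is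
\begin{equation}\label{eq:m1}
[t^i]P_{U_{1,d}}=\binom{d-1-i}i\frac{(d+1)!}{(d+1-i)!\,(i+1)!}.
\end{equation}

\begin{example}\label{ex:d5}
Let $d=5$, so $V_1=3$ and $V_2=1$. Then $a_m(1)=\sum_{h=0}^{m-1}\frac{(h+3)(h+4)}{24}=\frac{(m+2)(m+3)(m+4)-24}{72}$ and $a_m(2)=\sum_{h=0}^{m-1}\frac{h+1}3=\frac{m(m+1)}6$. Multiplying by $3(m+5)$ and by $\binom{m+5}2$ gives \eqref{eq:d5}.
\end{example}

The limit observed in the introduction holds in every rank.

\begin{lemma}\label{lem:limit}
Let $d\ge3$ and $P_\infty(t)=t\,P_{U_{1,d-2}}(t)$. Then $\deg P_\infty=D$, and $m^{-(d-1)}P_m\to P_\infty/(d-1)!$ coefficientwise as $m\to\infty$.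
\end{lemma}

\begin{proof}
The degree is $1+\lfloor(d-3)/2\rfloor=D$. The constant term $m^{-(d-1)}$ tends to $0$. Let $1\le i\le D$; then $d-i\ge(d+1)/2\ge2$. The $h$-th summand of $a_m(i)$ is asymptotic to $i\,h^{d-i-2}/(d-i)!$ as $h\to\infty$, and the exponent is nonnegative, so $a_m(i)\sim\frac{i\,m^{d-i-1}}{(d-i)!\,(d-i-1)}$. With $\binom ni\sim m^i/i!$ we get
\[
m^{-(d-1)}c_i(m)\to\frac{V_i\,i}{i!\,(d-i)!\,(d-i-1)}=\frac1{(i-1)!\,i!\,(d-1-2i)!\,(d-i)(d-1-i)} .
\]
By \eqref{eq:m1} the coefficient of $t^{i-1}$ in $P_{U_{1,d-2}}$ is $\frac{(d-2-i)!}{(i-1)!\,(d-1-2i)!}\cdot\frac{(d-1)!}{(d-i)!\,i!}$, which is $(d-1)!$ times the limit.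
\end{proof}

To study the roots we clear the denominators of $a_m$. Let
\[
A_m(z)=a_m(z)\prod_{k=1}^m(z+k).
\]
The poles of $a_m$ are simple and lie in $\{-1,\dots,-m\}$, so $A_m$ is a polynomial. The $h$-th summand of $a_m$ contributes degree at most $m+h-1$, so $\deg A_m\le2m-2$. Since $\prod_{k=1}^m(i+k)=(i+m)!/i!$, Proposition~\ref{prop:coef} becomes
\begin{equation}\label{eq:coefA}
[t^i]P_m=\frac{n!\,V_i\,A_m(i)}{(n-i)!\,(i+m)!}.
\end{equation}
Only the values $A_m(0),\dots,A_m(D)$ enter \eqref{eq:coefA}, and they have no simple form. The values of $A_m$ just to the left of $0$ and just to the right of $d$ do, and there are $2m$ of them, enough to determine $A_m$.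

\begin{lemma}\label{lem:values}
Let $m,d\ge1$ and $n=m+d$.
\begin{enumerate}
\item[(a)] $A_m(-k)=(-1)^k\,k!\,(m-k)!\binom{d+2k-1}k$ for $0\le k\le m-1$.
\item[(b)] $A_m(d+k)=\prod_{j=1}^m(d+k+j)\big/\binom{d+2k}k$ for $1\le k\le m$.
\item[(c)] $A_{m+1}(z)=(z+m+1)A_m(z)+\binom{n-z}m\,z(z+1)\cdots(z+m-1)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $k=0$ we have $a_m(0)=1$ and $A_m(0)=m!$. Let $1\le k\le m-1$. Two summands of $a_m$ have a pole at $-k$. The one with $h=k$ has residue $-k\binom{d+2k}k$. The one with $h=k-1$ has residue $k\binom{d+2k-1}{k-1}$; for $k=1$ it is the term $\frac1{z+1}$, with residue $1$. The total residue is $-k\binom{d+2k-1}k$, and it has to be multiplied by $\prod_{1\le j\le m,\,j\ne k}(j-k)=(-1)^{k-1}(k-1)!\,(m-k)!$.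

(b) Let $z=d+k$. Then $\binom{d-z+h}h=\binom{h-k}h=(-1)^h\binom{k-1}h$, which vanishes for $h\ge k$; since $k\le m$, all nonzero terms occur in $a_m(z)$. With $\frac1{(z+h)(z+h+1)}=\int_0^1s^{z+h-1}(1-s)\,ds$ we obtain
\[
a_m(z)=z\sum_{h=0}^{k-1}(-1)^h\binom{k-1}h\int_0^1s^{z+h-1}(1-s)\,ds=z\int_0^1s^{z-1}(1-s)^k\,ds=\frac{z!\,k!}{(z+k)!}=\binom{d+2k}k^{-1}.
\]

(c) Multiply $a_{m+1}(z)-a_m(z)=\binom{n-z}m\frac z{(z+m)(z+m+1)}$ by $\prod_{k=1}^{m+1}(z+k)$.
\end{proof}

\section{Real-rooted polynomials and diagonal operators}\label{sec:tools}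

All polynomials have real coefficients. The roots of a real-rooted $f$, with multiplicity, are $r_1(f)\ge r_2(f)\ge\cdots$. For real-rooted $f,g$ of the same degree $D$ with positive leading coefficients, we write $g\preceq f$ if
\[
r_D(g)\le r_D(f)\le r_{D-1}(g)\le r_{D-1}(f)\le\dots\le r_1(g)\le r_1(f).
\]
The inequalities in Theorem~\ref{thm:A} are the strict form of $P_m\preceq P_{m+1}$.

We use Hurwitz's theorem as follows. Let $f_j\to f\ne0$ coefficientwise, with $\deg f_j\le D$. Then for large $j$ a small disk around a root of $f$ of multiplicity $\mu$ contains exactly $\mu$ roots of $f_j$, and the other roots of $f_j$ leave every compact set. Hence a limit of real-rooted polynomials of bounded degree is real-rooted or $0$. If moreover $\deg f_j=D$ and all roots of $f_j$ are negative, the escaping roots go to $-\infty$, so $r_k(f_j)\to r_k(f)$ for $1\le k\le\deg f$.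

\begin{lemma}\label{lem:sign}
Let $f,g$ be real-rooted of degree $D$ with positive leading coefficients.
\begin{enumerate}
\item[(i)] If $g\preceq f$, then $(-1)^{k-1}g(r_k(f))\ge0$ and $(-1)^kf(r_k(g))\ge0$ for $1\le k\le D$.
\item[(ii)] If $h$ is real-rooted with positive leading coefficient, then $g\preceq f$ if and only if $hg\preceq hf$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) In $\prod_j(r_k(f)-r_j(g))$ the factors with $j\le k-1$ are $\le0$ and the others are $\ge0$. In $\prod_j(r_k(g)-r_j(f))$ the factors with $j\le k$ are $\le0$ and the others are $\ge0$.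

(ii) Let $n_f(c)$ be the number of roots of $f$ in $[c,\infty)$. The inequalities $r_k(g)\le r_k(f)$ hold for all $k$ exactly when $n_g(c)\le n_f(c)$ for all $c$, and the inequalities $r_{k+1}(f)\le r_k(g)$ hold for all $k$ exactly when $n_f(c)\le n_g(c)+1$ for all $c$. The difference $n_f-n_g$ does not change when $f$ and $g$ are multiplied by $h$.
\end{proof}

The next lemma is how real-rootedness is proved in this paper. Its hypothesis, unlike real-rootedness itself, is preserved under sums and integrals with nonnegative weights.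

\begin{lemma}\label{lem:alt}
Let $D\ge1$ and $\deg F\le D$. Suppose there are $\epsilon\in\{1,-1\}$ and real numbers $\rho_1>\dots>\rho_D$ with $\epsilon(-1)^{k-1}F(\rho_k)\ge0$ for all $k$. Then $F$ is real-rooted or $0$.
\end{lemma}

\begin{proof}
By interpolation there is $G$ with $\deg G<D$ and $\epsilon(-1)^{k-1}G(\rho_k)>0$ for all $k$. For $\delta>0$ the polynomial $F+\delta G$ is nonzero, has degree at most $D$, and changes sign between consecutive points $\rho_k$, so it has at least $D-1$ real roots. Nonreal roots come in conjugate pairs, so all its roots are real. Let $\delta\to0$.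
\end{proof}

\begin{lemma}[Hermite--Kakeya--Obreschkoff]\label{lem:hko}
Let $f,g$ have degree $D$ and positive leading coefficients. All real combinations $\alpha f+\beta g$ are real-rooted or $0$ if and only if $f,g$ are real-rooted and $f\preceq g$ or $g\preceq f$.
\end{lemma}

\begin{proof}
Under either hypothesis $f$ and $g$ are real-rooted, and so is their monic greatest common divisor. By Lemma~\ref{lem:sign}(ii), dividing by it affects neither side of the equivalence. So assume that $f,g$ are coprime. If $D=0$ both sides hold; let $D\ge1$.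

Suppose $g\preceq f$. Without common roots all inequalities in the chain are strict, so the points $r_k(g)$ are distinct. At these points $\alpha f+\beta g$ takes the values $\alpha f(r_k(g))$, which alternate in sign by Lemma~\ref{lem:sign}(i), and Lemma~\ref{lem:alt} applies.

Conversely, suppose all combinations are real-rooted or $0$, and let $R=f/g$. For $\operatorname{Im}\zeta>0$ we have $g(\zeta)\ne0$, and $R(\zeta)$ is not real, since $R(\zeta)=c\in\mathbb R$ would make $\zeta$ a nonreal root of $f-cg\neq0$. So $\operatorname{Im}R$ has constant sign on the upper half plane, and so has $\operatorname{Im}(1/R)$. Let $x_0$ be a real point that is not a pole, and write $R(\zeta)=R(x_0)+c_l(\zeta-x_0)^l+\cdots$ with $l\ge1$ and real $c_l\ne0$. If $l\ge2$, then $\operatorname{Im}(\zeta-x_0)^l$ takes both signs on small half circles above $x_0$. Hence $l=1$, and $c_1$ has the sign of $\operatorname{Im}R$. So $R'$ is nonzero and of one sign at all real points other than the poles. The same argument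 for $1/R$ at the roots of $g$ shows that these are simple. Between two consecutive roots of $g$ the function $R$ is strictly monotone and $|R|\to\infty$ at both ends, so $R$ has exactly one zero there, and it is simple. This places one root of $f$ in each of the $D-1$ gaps, and the remaining root lies above all roots of $g$ or below all of them. So $g\preceq f$ or $f\preceq g$.
\end{proof}

A \emph{diagonal operator} is a linear map $\mathcal T$ with $\mathcal Tt^i=\tau(i)t^i$; the numbers $\tau(i)$ are its \emph{multipliers}. Diagonal operators commute. The basic one is $\theta=t\frac d{dt}$, with multipliers $i$.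

\begin{lemma}\label{lem:ops}
Let $f$ be real-rooted.
\begin{enumerate}
\item[(i)] If $\beta\ge0$, then $(\theta+\beta)f$ is real-rooted or $0$.
\item[(ii)] If $b>\deg f$, then $(b-\theta)f$ is real-rooted of the same degree. A nonzero root of $f$ of multiplicity $\mu$ is a root of $(b-\theta)f$ of multiplicity $\mu-1$, all other nonzero roots of $(b-\theta)f$ are simple, and the multiplicity of $0$ is unchanged. If all roots of $f$ are negative and simple, the same holds for $(b-\theta)f$, and $r_k((b-\theta)f)<r_k(f)$ for all $k$.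
\item[(iii)] The diagonal operators with multipliers $\frac1{(i+M)!}$ (integer $M\ge0$) and $\frac1{(e-i)!}$ (integer $e\ge\deg f$) send $f$ to a real-rooted polynomial.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $f=t^sg$ with $g(0)\ne0$.

(i) We have $(\theta+\beta)f=t^s(\theta+\beta')g$ with $\beta'=\beta+s$. If $\beta'=0$ this is $tg'$, which is real-rooted or $0$ by Rolle's theorem. Let $\beta'>0$. For $t\neq0$ we have $(|t|^{\beta'}g)'=|t|^{\beta'}t^{-1}(\theta+\beta')g$, and $|t|^{\beta'}g$ vanishes at $0$. Let $g$ have $l$ distinct positive roots of total multiplicity $p$. Rolle's theorem gives a zero of $(\theta+\beta')g$ between consecutive ones and one between $0$ and the smallest, $l$ zeros in all. The old roots remain with multiplicity lowered by one, so there are at least $p$ positive zeros. The same count holds on the negative axis, and the total is $\deg g=\deg(\theta+\beta')g$.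

(ii) For $t\ne0$ we have $(|t|^{-b}f)'=-|t|^{-b}t^{-1}(b-\theta)f$, and now $|t|^{-b}f\to0$ at $\pm\infty$; this is where $b>\deg f$ is used. If $f$ has $l$ distinct positive roots of total multiplicity $p$, Rolle's theorem gives $l$ new zeros, one between consecutive roots and one beyond the largest, and the old roots remain with multiplicity lowered by one. The same holds on the negative axis, with one new zero below the smallest root. At $0$, $(b-\theta)f=t^s(b-s-\theta)g$ with $(b-s)g(0)\ne0$. The zeros found add up to $\deg f=\deg(b-\theta)f$, so there are no others and the new ones are simple. If the roots of $f$ are negative and simple, the roots of $(b-\theta)f$ lie one in each interval $(r_{k+1}(f),r_k(f))$ and one below the smallest root of $f$.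

(iii) Gauss's formula $\frac1{\Gamma(z)}=\lim_{J\to\infty}\frac{z(z+1)\cdots(z+J)}{J!\,J^z}$ gives
\[
\frac1{(i+M)!}=\lim_J\frac{J^{-(M+1)}}{J!}J^{-i}\prod_{j=0}^J(i+M+1+j),\qquad\frac1{(e-i)!}=\lim_J\frac{J^{-(e+1)}}{J!}J^i\prod_{j=0}^J(e+1+j-i).
\]
The multipliers $J^{\pm i}$ rescale $t$ by a positive factor, and the linear factors are operators from (i), respectively (ii) with $b=e+1+j>\deg f$. So the image of $f$ is a limit of real-rooted polynomials, and it is nonzero because all multipliers are.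
\end{proof}

The conditions on $\beta$ and $b$ cannot be dropped: $(\theta-1)(t^2-1)=t^2+1$.

\begin{lemma}\label{lem:simple}
If $f$ is real-rooted of degree at most $D$ and $b_1,\dots,b_D>D$, then $\prod_{j=1}^D(b_j-\theta)f$ is real-rooted and its nonzero roots are simple.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:ops}(ii), each factor lowers the multiplicity of every nonzero root by one and creates only simple nonzero roots.
\end{proof}

We shall apply this lemma through the identity
\begin{equation}\label{eq:shift}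
\frac1{(e-i)!}=\prod_{j=1}^D(e+j-i)\cdot\frac1{(e+D-i)!},
\end{equation}
which extracts $D$ such factors from any operator whose multipliers contain $1/(e-i)!$ with $e\ge D$.

An operator that preserves real-rootedness preserves interlacing by Lemma~\ref{lem:hko}, but it might reverse the order, as $t\mapsto-t$ does. A positivity condition on the top two multipliers excludes this.

\begin{lemma}\label{lem:order}
Let $D\ge1$, and let $\mathcal T$ be a diagonal operator on polynomials of degree at most $D$ with nonnegative multipliers and $\tau(D),\tau(D-1)>0$ that maps real-rooted polynomials to real-rooted polynomials or $0$. Let $f,g$ be real-rooted of degree $D$ with positive leading coefficients.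
\begin{enumerate}
\item[(i)] If $g\preceq f$ and $f,g$ are not proportional, then $\mathcal Tg\preceq\mathcal Tf$.
\item[(ii)] If $r_k(g)\le r_k(f)$ for all $k$, then $r_k(\mathcal Tg)\le r_k(\mathcal Tf)$ for all $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:hko} all combinations of $f,g$ are real-rooted or $0$, hence so are all combinations of $\mathcal Tf,\mathcal Tg$. These have degree $D$ and positive leading coefficients, so $\mathcal Tg\preceq\mathcal Tf$ or $\mathcal Tf\preceq\mathcal Tg$. Since $r_k(g)\le r_k(f)$ for all $k$ and the root lists differ, the sum of the roots of $f$ is strictly larger than that of $g$. The sum of the roots is minus the ratio of the coefficients of $t^{D-1}$ and $t^D$, so $\mathcal T$ multiplies it by $\tau(D-1)/\tau(D)>0$. Thus the sum of the roots of $\mathcal Tf$ is strictly larger than that of $\mathcal Tg$, which excludes $\mathcal Tf\preceq\mathcal Tg$.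

(ii) We may take $f,g$ monic. Pass from $g$ to $f$ by replacing $r_k(g)$ by $r_k(f)$ for one $k$ at a time. A step that changes anything replaces $(t-a)h$ by $(t-b)h$ with $a<b$ and $h$ monic and real-rooted. By Lemma~\ref{lem:sign}(ii) we have $(t-a)h\preceq(t-b)h$, so by (i) no root of the image decreases.
\end{proof}

\section{The cases $m\le3$}\label{sec:small}

By \eqref{eq:coefA}, $P_m$ is the image of
\[
v(t)=v_d(t)=\sum_{i=0}^DV_i\,t^i
\]
under a diagonal operator. This polynomial is a Chebyshev polynomial in disguise. Parametrize $(-\infty,-\frac14]$ by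
\begin{equation}\label{eq:param}
t=-\frac1{4\cos^2\psi},\qquad 0\le\psi<\frac\pi2,
\end{equation}
so that $t$ decreases as $\psi$ increases. Pascal's rule gives $v_{d+1}=v_d+t\,v_{d-1}$ with $v_1=v_2=1$. Hence $u_d=(2\cos\psi)^{d-1}v_d(t)$ satisfies $u_{d+1}=2\cos\psi\,u_d-u_{d-1}$ with $u_1=1$ and $u_2=2\cos\psi$, which is the recursion of $\sin d\psi/\sin\psi$. With $N=d-1$,
\begin{equation}\label{eq:cheb}
(2\cos\psi)^Nv(t)=\frac{\sin d\psi}{\sin\psi}=\sum_{j=0}^N\cos((N-2j)\psi).
\end{equation}
So $v$ is real-rooted, with the simple roots $\lambda_k=-1/(4\cos^2\frac{k\pi}d)$, $1\le k\le D$, and $\lambda_1>\dots>\lambda_D$.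

The factors $1/(n-i)!$ and $1/(i+m)!$ in \eqref{eq:coefA} preserve real-rootedness by Lemma~\ref{lem:ops}(iii), so everything depends on $A_m$. For $m=1$ we have $A_1=1$, and $P_1$ is real-rooted. For $m=2$, Lemma~\ref{lem:values}(c) gives $A_2(z)=-z^2+(d+2)z+2$. Since $A_2(0)=A_2(d+2)=2>0$, this is $(z+\beta)(b-z)$ with $\beta>0$ and $b>d+2$, and Lemma~\ref{lem:ops}(i),(ii) show that $P_2$ is real-rooted.

For $m=3$ this argument breaks down. Lemma~\ref{lem:values}(c) gives $A_3(z)=(z+3)A_2(z)+\binom{d+2-z}2z(z+1)$, and for $d=5$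
\[
2A_3(z)=z^4-14z^3+37z^2+88z+12=(z^2-7z-6)^2+4z-24 .
\]
This is positive for $z>6$, and also on $[0,6]$, where $z^2-7z-6\le-6$. On the negative axis it has at most two roots, because $z\mapsto 2A_3(-z)=z^4+14z^3+37z^2-88z+12$ is convex on $[0,\infty)$. So $A_3$ has nonreal roots, and $A_3(\theta)$ is not a product of the operators of Lemma~\ref{lem:ops}.

We therefore write $P_3$ as a sum and aim at Lemma~\ref{lem:alt}. Let $d\ge5$. The values in Lemma~\ref{lem:values} suggest a partial fraction expansion in $i$. The factorization $(d+3-i)!=(d-i)!\,(d+1-i)(d+2-i)(d+3-i)$ supplies poles at $d+1,d+2,d+3$. As $\deg A_3\le4$, two more poles make the fraction proper, and we put them at $0$ and $-1$: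
\[
\frac{A_3(z)}{z(z+1)(d+1-z)(d+2-z)(d+3-z)}=\frac{\omega_0}z+\frac{\omega_1}{z+1}+\sum_{k=1}^3\frac{\nu_k}{d+k-z}.
\]
From $A_3(0)=6$, $A_3(-1)=-2(d+1)$ and Lemma~\ref{lem:values}(b),
\[
\omega_0=\frac6{(d+1)(d+2)(d+3)},\qquad\omega_1=\frac{2(d+1)}{(d+2)(d+3)(d+4)},
\]
\begin{equation}\label{eq:nu3}
\nu_k\binom{d+2k}k=\frac{(-1)^{k-1}}2\binom2{k-1}\frac{(d+k+2)(d+k+3)}{d+k}.
\end{equation}
Let $\mathcal L,\mathcal L_0,\mathcal L_1$ be the diagonal operators with multipliers $\frac{i(i+1)}{(d-i)!\,(i+3)!}$, $\frac{i+1}{(d-i)!\,(i+3)!}$, $\frac i{(d-i)!\,(i+3)!}$, all of which preserve real-rootedness up to the value $0$, and for $k\ge1$ let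
\[
I_k(t)=\sum_{i=0}^D\frac{V_i\,t^i}{d+k-i}.
\]
Multiplying the expansion by $z(z+1)$, putting $z=i$ and inserting it in \eqref{eq:coefA}, we get
\begin{equation}\label{eq:P3}
\frac{P_3}{(d+3)!}=\omega_0\mathcal L_0v+\omega_1\mathcal L_1v+\nu_1\mathcal LI_1+\nu_2\mathcal LI_2+\nu_3\mathcal LI_3 .
\end{equation}
The coefficients $\omega_0,\omega_1$ are positive, because the signs of $A_3(0),A_3(-1)$ alternate. Two difficulties remain. We need one set of points at which all pieces alternate in the same way, and $\nu_2$ is negative. The binomial pattern $1,-2,1$ in \eqref{eq:nu3} suggests a remedy for the second: if $I_k/\binom{d+2k}k$ is the $k$-th moment $\int u^kQ$ of one family of polynomials $Q$, independent of $k$, then the alternating sum collapses to a weight resembling $u(1-u)^2$. The next section finds this family and shows that it also provides the points.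

\section{The polynomials $Q_x$}\label{sec:Q}

In this section and the next, $d\ge5$, so $D\ge2$; we keep $N=d-1$ and the parametrization \eqref{eq:param}. For $x\in[0,1]$ and $y=1-x$ let $Q_x$ be the polynomial of degree at most $D$ with
\begin{equation}\label{eq:Qdef}
(2\cos\psi)^NQ_x(t)=\sum_{j=0}^Nx^{N-j}y^j\cos((N-2j)\psi).
\end{equation}
It exists because $\cos((N-2j)\psi)$ is a polynomial in $\cos\psi$ of degree $|N-2j|$ and of the parity of $N$, so the right side is a combination of the functions $(2\cos\psi)^{N-2i}=(-1)^i(2\cos\psi)^Nt^i$, $0\le i\le D$. The substitution $j\mapsto N-j$ gives $Q_x=Q_{1-x}$. The power $(2\cos\psi)^N$ comes only from $j=0$ and $j=N$, and it has coefficient $\frac12$ in $\cos N\psi$, so $Q_x(0)=\frac12(x^N+y^N)>0$. At the ends of $[\frac12,1]$ we find the two Chebyshev polynomials: $Q_{1/2}=2^{-N}v$ by \eqref{eq:cheb}, and $(2\cos\psi)^NQ_1(t)=\cos N\psi$.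

\begin{lemma}\label{lem:moment}
For every integer $k\ge1$ we have $\displaystyle I_k(t)=\binom{d+2k}k\int_0^1\big(x(1-x)\big)^kQ_x(t)\,dx$.
\end{lemma}

\begin{proof}
Multiply both sides by $(2\cos\psi)^N$ and compare the coefficients of $e^{\mathrm i(N-2j)\psi}$. Both sides are even in $\psi$, so it suffices to take $j\le N/2$. Put $K=d+k$. The left side is $\sum_i(-1)^i\frac{V_i}{K-i}(e^{\mathrm i\psi}+e^{-\mathrm i\psi})^{N-2i}$, and $V_i\binom{N-2i}{j-i}=\frac{(N-i)!}{i!\,(j-i)!\,(N-i-j)!}=\binom ji\binom{N-i}j$. So the coefficient on the left is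
\[
\sum_{i=0}^j(-1)^i\binom ji\frac{\binom{N-i}j}{K-i}.
\]
Write $\binom{N-z}j=\binom{N-K}j+(K-z)q(z)$, where $q$ is $0$ or has degree below $j$. The part with $q$ contributes the $j$-th finite difference $\sum_i(-1)^i\binom jiq(i)=0$. Further, $\binom{N-K}j=\binom{-(k+1)}j=(-1)^j\binom{k+j}j$ and
\[
\sum_{i=0}^j(-1)^i\binom ji\frac1{K-i}=\int_0^1s^{K-1}(1-s^{-1})^j\,ds=(-1)^j\int_0^1s^{K-j-1}(1-s)^j\,ds=(-1)^j\frac{(K-j-1)!\,j!}{K!}.
\]
So the coefficient is a beta integral:
\[
\frac{(k+j)!\,(N+k-j)!}{k!\,(d+k)!}=\binom{d+2k}k\int_0^1x^{N-j+k}y^{j+k}\,dx .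
\]
On the right, the coefficient of $e^{\mathrm i(N-2j)\psi}$ in \eqref{eq:Qdef} is $\frac12(x^{N-j}y^j+x^jy^{N-j})$, also for $j=N/2$. Its integral against the symmetric weight $(xy)^k$ is the same beta integral.
\end{proof}

To locate the roots of $Q_x$ we sum \eqref{eq:Qdef}. It is the real part of a geometric sum with value $(\xi_1^d-\xi_2^d)/(\xi_1-\xi_2)$, where $\xi_1=xe^{\mathrm i\psi}$ and $\xi_2=ye^{-\mathrm i\psi}$. Let
\[
p=(x-y)(x^d-y^d),\qquad s=x^d+y^d,\qquad\Delta=|\xi_1-\xi_2|^2=1-4xy\cos^2\psi,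
\]
and note that $\Delta>0$ for $0<\psi<\frac\pi2$. The real part of $(\xi_1^d-\xi_2^d)\,\overline{(\xi_1-\xi_2)}$ is $(x^{d+1}+y^{d+1})\cos(d-1)\psi-(x^dy+xy^d)\cos(d+1)\psi$. Expanding the cosines and using $x+y=1$, we obtain
\begin{equation}\label{eq:closed}
(2\cos\psi)^NQ_x(t)=\frac{H(\psi)}\Delta,\qquad H(\psi)=p\cos\psi\cos d\psi+s\sin\psi\sin d\psi\qquad(0<\psi<\tfrac\pi2).
\end{equation}
Let $\phi_k=(k-\frac12)\pi/N$ and $\kappa_k=-1/(4\cos^2\phi_k)$ for $1\le k\le D$; these are the roots of $Q_1$. The inequality $\phi_k<\frac{k\pi}d$ is equivalent to $k<\frac d2$, and $\frac{(k-1)\pi}d<\phi_k$ is equivalent to $(k-1)(d-1)<(k-\frac12)d$. Both hold, so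
\[
\lambda_D<\kappa_D<\lambda_{D-1}<\dots<\kappa_2<\lambda_1<\kappa_1<0 .
\]
The first part of the next lemma says that, as $x$ goes from $\frac12$ to $1$, the $k$-th root of $Q_x$ moves from $\lambda_k$ to $\kappa_k$. The second part will take care of the terms $\mathcal L_0v,\mathcal L_1v$ in \eqref{eq:P3}: since $\mathcal L=\mathcal L_\beta(\theta+\beta)$, comparing $\mathcal L_\beta v$ with $\mathcal LQ_x$ means comparing $v$ with $(\theta+\beta)Q_x$.

\begin{lemma}\label{lem:Q}
Let $\frac12\le x\le1$.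
\begin{enumerate}
\item[(a)] $Q_x$ has degree $D$, positive coefficients and simple negative roots with $\lambda_k\le r_k(Q_x)\le\kappa_k$, and $r_k(Q_x)$ is strictly increasing in $x$. Hence $Q_x\preceq Q_{x'}$ for $\frac12\le x<x'\le1$, and these polynomials are not proportional.
\item[(b)] For $\beta\ge0$ the polynomial $(\theta+\beta)Q_x$ has degree $D$ and positive leading coefficient, it is not proportional to $v$, and $v\preceq(\theta+\beta)Q_x$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The quotient $\eta=p/s=(x-y)\frac{1-(y/x)^d}{1+(y/x)^d}$ increases strictly from $0$ at $x=\frac12$ to $1$ at $x=1$. By \eqref{eq:closed}, for $0<\psi<\frac\pi2$ the zeros of $Q_x$ correspond to those of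
\[
h_\eta(\psi)=\eta\cos\psi\cos d\psi+\sin\psi\sin d\psi .
\]
The function $h_0$ vanishes at $\psi_k(0):=\frac{k\pi}d$, and $h_1=\cos N\psi$ vanishes at $\psi_k(1):=\phi_k$. Let $0<\eta<1$. Then $h_\eta(\frac{k\pi}d)=(-1)^k\eta\cos\frac{k\pi}d$ has sign $(-1)^k$. At $\phi_k$ we have $\cos N\phi_k=0$ and $\sin N\phi_k=(-1)^{k-1}$, so $\sin d\phi_k=(-1)^{k-1}\cos\phi_k$, and $h_\eta(\phi_k)=(h_\eta-\eta h_1)(\phi_k)=(1-\eta)\sin\phi_k\sin d\phi_k$ has sign $(-1)^{k-1}$. So $h_\eta$ has a zero $\psi_k(\eta)$ in each of the disjoint intervals $(\phi_k,\frac{k\pi}d)$. In all cases we have found $D$ distinct negative roots of the nonzero polynomial $Q_x$ of degree at most $D$. These are all its roots, they are simple, and $Q_x=Q_x(0)\prod_k(1+t/|r_k(Q_x)|)$ has positive coefficients.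

Let $0\le\eta<\eta'\le1$; we claim $\psi_k(\eta')<\psi_k(\eta)$. If $\eta=0$ or $\eta'=1$, one of the two points is the appropriate endpoint of $[\phi_k,\frac{k\pi}d]$ and the other is not. Otherwise put $\psi_k=\psi_k(\eta)$. Then $h_{\eta'}(\psi_k)=(\eta'-\eta)\cos\psi_k\cos d\psi_k$ has sign $(-1)^k$, because $(k-\frac12)\pi=N\phi_k<d\psi_k<k\pi$. Since $h_{\eta'}(\phi_k)$ has the opposite sign, the unique zero of $h_{\eta'}$ in $(\phi_k,\frac{k\pi}d)$ lies in $(\phi_k,\psi_k)$. As $t$ decreases in $\psi$, we get $r_k(Q_x)<r_k(Q_{x'})$ for $x<x'$, and $r_k(Q_{x'})\le\kappa_k<\lambda_{k-1}\le r_{k-1}(Q_x)$ for $k\ge2$.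

(b) Let $R=(\theta+\beta)Q_x$. We show that $(-1)^kR(\lambda_k)>0$ for $1\le k\le D$. From $\frac{dt}{d\psi}=2t\tan\psi$ we get $\theta=\frac12\cot\psi\frac d{d\psi}$ for $\psi>0$. Let $\psi=\frac{k\pi}d$, so $\sin d\psi=0$ and $\cos d\psi=(-1)^k$. With primes denoting derivatives in $\psi$,
\[
H=(-1)^kp\cos\psi,\qquad H'=(-1)^k(ds-p)\sin\psi,\qquad\Delta'=8xy\sin\psi\cos\psi .
\]
The first formula and $p\ge0$ give $(-1)^kQ_x(\lambda_k)\ge0$, so it suffices to show $(-1)^k\theta Q_x(\lambda_k)>0$. Since $4xy\cos^2\psi=1-\Delta$, we have $H\Delta'/\Delta=(-1)^k\,2p\,(\frac1\Delta-1)\sin\psi$. Differentiating $Q_x=H\,(2\cos\psi)^{-N}\Delta^{-1}$,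
\[
\theta Q_x(\lambda_k)=\frac{\cot\psi}{2(2\cos\psi)^N\Delta}\Big[H'+NH\tan\psi-\frac{H\Delta'}\Delta\Big]=\frac{(-1)^k\cos\psi}{2(2\cos\psi)^N\Delta}\Big[d(s+p)-\frac{2p}\Delta\Big].
\]
We must show that the last bracket is positive. Let $\varepsilon=x-y\ge0$. If $\varepsilon=0$, then $p=0$ and the bracket is $ds>0$. If $\varepsilon>0$, then $p\le\varepsilon s$ and, as $4xy=1-\varepsilon^2$, $\Delta=\sin^2\psi+\varepsilon^2\cos^2\psi\ge\varepsilon\sin2\psi$; so $2p/\Delta\le2s/\sin2\psi$. From $2\le2k\le d-1$ we get $2\psi\in[\frac\pi d,\pi-\frac\pi d]$, hence $\sin2\psi\ge\sin\frac\pi d>\frac2d$ by concavity of the sine on $[0,\frac\pi2]$. Thus $2p/\Delta<ds$.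

By (a), $R$ has degree $D$, positive leading coefficient and $R(0)=\beta Q_x(0)\ge0$. The signs at the points $\lambda_k$ give a root in each interval $(\lambda_k,\lambda_{k-1})$, $2\le k\le D$, and one in $(\lambda_1,0]$. These are all the roots, so $\lambda_k<r_k(R)$ for all $k$ and $r_k(R)<\lambda_{k-1}$ for $k\ge2$.
\end{proof}

Now fix integers $M\ge0$ and $e\ge d$ and a finite set $B\subset[0,\infty)$ with $0\in B$. On polynomials of degree at most $D$ let $\mathcal L$ be the diagonal operator with multipliers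
\begin{equation}\label{eq:L}
\tau(i)=\frac{\prod_{\beta\in B}(i+\beta)}{(e-i)!\,(i+M)!},
\end{equation}
and for $\beta\in B$ let $\mathcal L_\beta$ be the operator with the factor $i+\beta$ omitted, so $\mathcal L=\mathcal L_\beta(\theta+\beta)$. By Lemma~\ref{lem:ops}(i),(iii) these operators map real-rooted polynomials to real-rooted polynomials or $0$. Their multipliers are nonnegative, and positive for $i\ge1$. As $\tau(0)=0$, the assumption $D\ge2$ is what guarantees positivity at $i=D-1$, so that Lemma~\ref{lem:order} applies.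

\begin{lemma}\label{lem:points}
Let $x_1\in[\frac12,1]$. Then $\mathcal LQ_{x_1}$ has $D$ distinct real roots $\rho_1>\dots>\rho_D$, and for all $k$:
\begin{enumerate}
\item[(i)] $(-1)^{k-1}\mathcal LQ_x(\rho_k)\ge0$ for $\frac12\le x\le x_1$, and $(-1)^{k-1}\mathcal LQ_x(\rho_k)\le0$ for $x_1\le x\le1$;
\item[(ii)] $(-1)^{k-1}\mathcal L_\beta v(\rho_k)\ge0$ for $\beta\in B$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:shift}, $\mathcal L=\prod_{j=1}^D(e+j-\theta)\,\mathcal L'$, where $\mathcal L'$ has $e+D$ in place of $e$. The polynomial $\mathcal L'Q_{x_1}$ is real-rooted of degree $D$, so by Lemma~\ref{lem:simple} the roots of $\mathcal LQ_{x_1}$ are real and the nonzero ones are simple. The root $0$ is simple because $\tau(0)=0<\tau(1)$ and $Q_{x_1}$ has positive coefficients. By Lemmas~\ref{lem:Q}(a) and~\ref{lem:order}(i), $\mathcal LQ_x\preceq\mathcal LQ_{x_1}$ for $x<x_1$ and $\mathcal LQ_{x_1}\preceq\mathcal LQ_x$ for $x>x_1$. By Lemmas~\ref{lem:Q}(b) and~\ref{lem:order}(i),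 $\mathcal L_\beta v\preceq\mathcal L_\beta(\theta+\beta)Q_{x_1}=\mathcal LQ_{x_1}$. The signs follow from Lemma~\ref{lem:sign}(i).
\end{proof}

The weights that multiply $\mathcal LQ_x$ will be polynomials in $u=x(1-x)\in[0,\frac14]$ whose $k$-th coefficient is a binomial coefficient times a rational function of $d+k$, as in \eqref{eq:nu3}. To handle them, let
\[
X=d+u\frac d{du},\qquad Xu^k=(d+k)u^k .
\]
For $\beta\ge0$ the operator $X+\beta$ is invertible on polynomials in $u$, these operators and their inverses commute, and checking on monomials gives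
\begin{equation}\label{eq:Xinv}
(X+\beta)^{-1}\varphi(u)=\int_0^1\xi^{d+\beta-1}\varphi(\xi u)\,d\xi .
\end{equation}
Hence $(X+\beta)^{-1}$ maps a polynomial that is nonnegative on $(0,\frac14]$ to one with the same property.

\begin{example}\label{ex:P3}
We finish the case $m=3$. The operators in \eqref{eq:P3} are those of \eqref{eq:L} with $B=\{0,1\}$, $e=d$, $M=3$. By Lemma~\ref{lem:moment} and $Q_x=Q_{1-x}$, the last three terms of \eqref{eq:P3} equal $2\int_{1/2}^1w(x(1-x))\,\mathcal LQ_x\,dx$ with $w(u)=\sum_{k=1}^3\nu_k\binom{d+2k}ku^k$. By \eqref{eq:nu3},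
\[
2w=(X+2)X^{-1}(X+3)\,u(1-u)^2=(1+2X^{-1})\,u(1-u)\big[(d+4)-(d+6)u\big],
\]
which is nonnegative on $(0,\frac14]$ by \eqref{eq:Xinv}. The negative coefficient $\nu_2$ has been absorbed. Take $x_1=1$ in Lemma~\ref{lem:points}: each of $\mathcal L_0v$, $\mathcal L_1v$, $\mathcal LQ_x$ has sign $(-1)^{k-1}$ or vanishes at $\rho_k$, and all weights are nonnegative. By Lemma~\ref{lem:alt}, $P_3$ is real-rooted.
\end{example}

\section{The pencil spanned by $P_m$ and $P_{m+1}$}\label{sec:pencil}

Fix $d\ge5$ and $m\ge1$, with $n=m+d$. We bring $P_m$ and $P_{m+1}$ to a common form. Let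
\[
S_0(z)=(n+1-z)(z+m+1)A_m(z),\qquad S_1(z)=(n+1)A_{m+1}(z),
\]
both of degree at most $2m$, and for a polynomial $S$ and an integer $e\ge d$ let
\[
F_S^{(e)}(t)=\sum_{i=0}^D\frac{V_i\,S(i)}{(e-i)!\,(i+m+1)!\,\prod_{k=1}^{m+1}(d+k-i)}\,t^i .
\]
Since $(d-i)!\prod_{k=1}^{m+1}(d+k-i)=(n+1-i)!$, formula \eqref{eq:coefA} gives $P_m=n!\,F^{(d)}_{S_0}$ and $P_{m+1}=n!\,F^{(d)}_{S_1}$. The parameter $e$ costs nothing in the proof below. It is there for strictness: Lemma~\ref{lem:alt} yields real roots only, and simplicity will come from the case $e=d+D$ through \eqref{eq:shift}.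

\begin{proposition}\label{prop:pencil}
For all real $a,c$ and all integers $e\ge d$, the polynomial $F_S^{(e)}$ with $S=aS_1-cS_0$ is real-rooted or $0$.
\end{proposition}

The proof follows Example~\ref{ex:P3}, which is the case $m=2$, $c=0$, $e=d$. What is new is that for $c>0$ the coefficients in the decomposition need not have one sign. Let $S=aS_1-cS_0$ and $\pi_k=\prod_{j=1}^{m+1}(d+k+j)$. Lemma~\ref{lem:values}(a),(b), applied to $A_m$ and $A_{m+1}$, gives
\begin{align}
S(-k)&=(-1)^k\,k!\,(m+1-k)!\binom{d+2k-1}k\big[a(n+1)-c(n+1+k)\big]&&(0\le k\le m-1),\label{eq:Sneg}\\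
S(d+k)&=\big[a(n+1)-c(m+1-k)\big]\,\pi_k\Big/\binom{d+2k}k&&(1\le k\le m+1);\label{eq:Spos}
\end{align}
for $k=m+1$ use $S_0(n+1)=0$. Put
\[
g_1=u(1-u)^m,\qquad g_2=u^2(1-u)^{m-1},\qquad\varphi=a(n+1)g_1-cm(g_1+g_2).
\]

\begin{lemma}\label{lem:decomp}
Let $B=\{0,\dots,m-1\}\cup B'$ be a finite subset of $[0,\infty)$, the union being disjoint, and let $\mathcal L,\mathcal L_\beta$ be given by \eqref{eq:L} with $M=m+1$. Then
\begin{equation}\label{eq:decomp}
F_S^{(e)}=\sum_{\beta\in B}\omega_\beta\,\mathcal L_\beta v+2\int_{1/2}^1w(x(1-x))\,\mathcal LQ_x\,dx,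
\end{equation}
where $\omega_\beta$ is a positive multiple of $(-1)^{\iota(\beta)}S(-\beta)$, $\iota(\beta)$ is the number of elements of $B$ smaller than $\beta$, and
\begin{equation}\label{eq:weight}
m!\,w=\prod_{\beta\in B'}(X+\beta)^{-1}\cdot(X+m)(X+m+1)X^{-1}\varphi .
\end{equation}
\end{lemma}

\begin{proof}
Since $\deg S\le2m<|B|+m+1$, there is a partial fraction expansion
\[
\frac{S(z)}{\prod_{\beta\in B}(z+\beta)\prod_{k=1}^{m+1}(d+k-z)}=\sum_{\beta\in B}\frac{\omega_\beta}{z+\beta}+\sum_{k=1}^{m+1}\frac{\nu_k}{d+k-z}.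
\]
Multiply by $\prod_{\beta\in B}(z+\beta)$, put $z=i$, multiply by $V_it^i/((e-i)!\,(i+m+1)!)$ and sum over $i$. This gives $F_S^{(e)}=\sum_\beta\omega_\beta\mathcal L_\beta v+\sum_k\nu_k\mathcal LI_k$. Lemma~\ref{lem:moment} and $Q_x=Q_{1-x}$ turn this into \eqref{eq:decomp} with $w(u)=\sum_k\nu_k\binom{d+2k}ku^k$. The residues are
\[
\omega_\beta=\frac{S(-\beta)}{\prod_{\beta'\ne\beta}(\beta'-\beta)\prod_k(d+k+\beta)},\qquad\nu_k=\frac{S(d+k)}{\prod_{\beta\in B}(d+k+\beta)\prod_{j\ne k}(j-k)},
\]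
with $1\le j\le m+1$. In the denominator of $\omega_\beta$ exactly $\iota(\beta)$ factors are negative. Since $\prod_{j\ne k}(j-k)=(-1)^{k-1}(k-1)!\,(m+1-k)!$, formula \eqref{eq:Spos} shows that the coefficient of $u^k$ in $m!\,w$ is
\[
(-1)^{k-1}\binom m{k-1}\big[a(n+1)-c(m+1-k)\big]\cdot\frac{(d+k+m)(d+k+m+1)}{(d+k)\prod_{\beta\in B'}(d+k+\beta)},
\]
where we canceled $\pi_k$ against $\prod_{j=0}^{m-1}(d+k+j)$. The fraction is the eigenvalue on $u^k$ of the operator in \eqref{eq:weight}. The factor before it is the coefficient of $u^k$ in $\varphi$, because $\sum_k(-1)^{k-1}\binom m{k-1}u^k=g_1$ and, by $\binom mj(m-j)=m\binom{m-1}j$, $\sum_k(-1)^{k-1}\binom m{k-1}(m+1-k)u^k=mu(1-u)^{m-1}=m(g_1+g_2)$.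
\end{proof}

The sign of $w$ on $(0,\frac14]$ is governed by the following facts. Let
\[
G_1=(X+m)(X+m+1)g_1,\qquad G_2=(X+m)(X+m+1)X^{-1}g_2 .
\]

\begin{lemma}\label{lem:pos}
We have $Xg_1=(d+1)g_1-mg_2$. On $(0,\frac14]$ the polynomials $(X+m+1)g_1$, $(X+m+1)g_2$ and $G_1$ are positive, and $G_2/G_1$ is increasing.
\end{lemma}

\begin{proof}
Let $\sigma=\frac u{1-u}$, which increases with $u$ and lies in $(0,\frac13]$; note $g_2=\sigma g_1$. Differentiation gives
\[
Xg_1=(d+1)g_1-mg_2=g_1(d+1-m\sigma),\qquad Xg_2=g_2\,(d+2-(m-1)\sigma).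
\]
Hence $(X+m+1)g_1=g_1(n+2-m\sigma)>0$ and $(X+m+1)g_2=g_2(n+3-(m-1)\sigma)>0$. Applying $X+m$ to $(X+m+1)g_1=(n+2)g_1-mg_2$ gives $G_1=(n+2)g_1(n+1-m\sigma)-m\sigma g_1(n+2-(m-1)\sigma)=g_1\,q(\sigma)$ with
\[
q(\sigma)=(n+1)(n+2)-2m(n+2)\sigma+m(m-1)\sigma^2 .
\]
For $\sigma\in(0,\frac13]$ we have $q(\sigma)\ge(n+2)(n+1-\frac23m)>0$ and $q'(\sigma)=-2m\big(n+2-(m-1)\sigma\big)<0$. So $G_1>0$, and $1/q(\sigma)$ is positive and increasing in $u$. Next, $G_2=(X+2m+1)g_2+m(m+1)X^{-1}g_2$, and \eqref{eq:Xinv} gives $X^{-1}g_2=\int_0^1\xi^{d+1}u^2(1-\xi u)^{m-1}d\xi$. Dividing by $g_1q(\sigma)$,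
\[
\frac{G_2}{G_1}=\frac1{q(\sigma)}\Big[\sigma\big(d+2m+3-(m-1)\sigma\big)+m(m+1)\,\sigma\int_0^1\xi^{d+1}\Big(\frac{1-\xi u}{1-u}\Big)^{m-1}d\xi\Big].
\]
Both terms in the bracket are positive and increasing in $u$: the first has $\sigma$-derivative $d+2m+3-2(m-1)\sigma>0$, and in the second $\frac{1-\xi u}{1-u}=\xi+\frac{1-\xi}{1-u}$ is positive and nondecreasing in $u$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:pencil}]
Rescaling $S$, we may assume that $a=1$, or that $a=0$ and $c\le0$. Let $\gamma_k=a(n+1)-c(n+1+k)$ be the bracket in \eqref{eq:Sneg}, so that $(-1)^kS(-k)$ is a positive multiple of $\gamma_k$ for $0\le k\le m-1$. For $a=1$, the formula for $Xg_1$ gives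
\begin{equation}\label{eq:phi}
\varphi=c\,Xg_1+(1-c)(n+1)g_1 .
\end{equation}
For $a=1$ the numbers $\gamma_k$ are all $\ge0$ when $c\le\frac{n+1}{n+m}$, all $\le0$ when $c\ge1$, and of mixed sign in between. This dictates the cases.

\emph{Case 1: $c\le0$, or $a=1$ and $0<c\le\frac{n+1}{n+m}$.} Take $B'=\emptyset$. Then $\iota(k)=k$ and $\gamma_k\ge0$, so all $\omega_k\ge0$. We claim that $w\ge0$ on $(0,\frac14]$. If $c\le0$, then $\varphi$ is a nonnegative combination of $g_1$ and $g_2$, and $m!\,w=(1+mX^{-1})(X+m+1)\varphi\ge0$ by Lemma~\ref{lem:pos} and \eqref{eq:Xinv}. If $a=1$ and $0<c\le\frac{n+1}{n+m}$, then $c\le1$, and \eqref{eq:phi} gives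
\[
m!\,w=c\,G_1+(1-c)(n+1)(1+mX^{-1})(X+m+1)g_1\ge0 .
\]
By \eqref{eq:decomp} and Lemma~\ref{lem:points} with $x_1=1$, we get $(-1)^{k-1}F_S^{(e)}(\rho_k)\ge0$ for all $k$, and Lemma~\ref{lem:alt} applies.

\emph{Case 2: $a=1$ and $\frac{n+1}{n+m}<c<1$.} This range is empty unless $m\ge2$. The sequence $\gamma_k$ is decreasing, with $\gamma_0>0>\gamma_{m-1}$. So there is $0\le k_0\le m-2$ with $\gamma_k\ge0$ for $k\le k_0$ and $\gamma_k<0$ for $k_0<k\le m-1$. With $B'=\emptyset$ the coefficients $\omega_k$ would have mixed signs, because the alternation of $S(0),S(-1),\dots$ is broken between $-k_0$ and $-(k_0+1)$. We repair it by an extra node: we look for $\beta\in(k_0,k_0+1)$ such that $S(-\beta)$ has sign $(-1)^{k_0+1}$. By Lemma~\ref{lem:values}(a), $A_{m+1}$ has opposite signs at $-k_0$ and $-(k_0+1)$; choose $\beta\in(k_0,k_0+1)$ with $A_{m+1}(-\beta)=0$. By Lemma~\ref{lem:values}(c),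
\[
(m+1-\beta)A_m(-\beta)=-\binom{n+\beta}m\prod_{j=0}^{m-1}(j-\beta).
\]
Here $\binom{n+\beta}m>0$ and exactly $k_0+1$ of the factors $j-\beta$ are negative, so the right side has sign $(-1)^{k_0}$. Therefore $S(-\beta)=-c(n+1+\beta)(m+1-\beta)A_m(-\beta)$ has sign $(-1)^{k_0+1}$. Take $B'=\{\beta\}$. Then $\iota(k)=k$ for $k\le k_0$, $\iota(\beta)=k_0+1$, and $\iota(k)=k+1$ for $k_0<k\le m-1$. So $\omega_k$ is a positive multiple of $\gamma_k\ge0$ for $k\le k_0$ and of $-\gamma_k>0$ for $k>k_0$, and $\omega_\beta>0$. The extra node does no harm to the weight: since $(X+m)(X+\beta)^{-1}=1+(m-\beta)(X+\beta)^{-1}$ with $m-\beta>0$, formulas \eqref{eq:weight} and \eqref{eq:phi} give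
\[
m!\,w=\big(1+(m-\beta)(X+\beta)^{-1}\big)\big[c(X+m+1)g_1+(1-c)(n+1)X^{-1}(X+m+1)g_1\big]\ge0
\]
on $(0,\frac14]$. We conclude with $x_1=1$ as in Case~1.

\emph{Case 3: $a=1$ and $c\ge1$.} Take $B'=\emptyset$. Now $\gamma_k\le0$, so all $\omega_k\le0$, while nothing forces $w\le0$: its coefficient of $u$ has the sign of $n+1-cm$. We show that $w$ changes sign at most once, in the right direction, and use the freedom in $x_1$. From $(d+1)g_1=Xg_1+mg_2$ we get $(d+1)X^{-1}g_1=g_1+mX^{-1}g_2$, so \eqref{eq:weight} and \eqref{eq:phi} give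
\[
\frac{m!\,w}{G_1}=c-(c-1)\,\frac{n+1}{d+1}\Big(1+m\frac{G_2}{G_1}\Big).
\]
By Lemma~\ref{lem:pos} and $c\ge1$, the quotient $w/G_1$ is nonincreasing in $u$ on $(0,\frac14]$. As $x$ increases from $\frac12$ to $1$, $u=x(1-x)$ decreases from $\frac14$ to $0$, and $G_1>0$. So there is $x_1\in[\frac12,1]$ with $w(x(1-x))\le0$ for $\frac12\le x<x_1$ and $w(x(1-x))\ge0$ for $x_1<x<1$. Apply Lemma~\ref{lem:points} with this $x_1$. On each side of $x_1$ the numbers $w(x(1-x))$ and $(-1)^{k-1}\mathcal LQ_x(\rho_k)$ have weakly opposite signs, and so have $\omega_j$ and $(-1)^{k-1}\mathcal L_jv(\rho_k)$. Hence $(-1)^{k-1}F_S^{(e)}(\rho_k)\le0$ for all $k$, and Lemma~\ref{lem:alt} applies with $\epsilon=-1$.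
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Let first $d\in\{3,4\}$, so $D=1$ and $P_m=1+c_1(m)t$. The coefficient $c_1(m)$ is positive and strictly increasing, and it tends to $\infty$ by Lemma~\ref{lem:limit}. So $r_{1,m,d}=-1/c_1(m)$ increases strictly to $0$, and there is nothing else to prove. Now let $d\ge5$.

\emph{Real and simple roots.} A nonzero real combination of $P_m$ and $P_{m+1}$ has the form $n!\,F_S^{(d)}$ with $S=aS_1-cS_0$. By \eqref{eq:shift}, $F_S^{(d)}=\prod_{j=1}^D(d+j-\theta)\,F_S^{(d+D)}$. The polynomial $F_S^{(d+D)}$ is nonzero, hence real-rooted by Proposition~\ref{prop:pencil}, and Lemma~\ref{lem:simple} shows: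
\begin{quote}
every nonzero real combination of $P_m$ and $P_{m+1}$ is real-rooted, and its nonzero roots are simple.
\end{quote}
In particular $P_m$ is real-rooted, its roots are negative because its coefficients are positive, and so they are simple.

\emph{Strict interlacing.} By Lemma~\ref{lem:hko}, $P_m\preceq P_{m+1}$ or $P_{m+1}\preceq P_m$. Since $P_m=\prod_k(1+t/|r_{k,m,d}|)$, we have
\begin{equation}\label{eq:c1}
c_1(m)=\sum_{k=1}^D\frac1{|r_{k,m,d}|}.
\end{equation}
If $P_{m+1}\preceq P_m$, then $|r_{k,m+1,d}|\ge|r_{k,m,d}|$ for all $k$, so $c_1(m+1)\le c_1(m)$, which is false. Hence $P_m\preceq P_{m+1}$. It remains to exclude a common root $t_0$, for then all inequalities in the chain are strict. Suppose $P_m=(t-t_0)f$ and $P_{m+1}=(t-t_0)g$. Then $t_0\ne0$, and $f(t_0)\ne0$ because $t_0$ is a simple root of $P_m$. The combination $P_{m+1}-\frac{g(t_0)}{f(t_0)}P_m$ vanishes at $t_0$ to order at least two. It is nonzero, because $P_m$ and $P_{m+1}$ have the same constant term and different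 coefficients of $t$. This contradicts the displayed statement.

\emph{The limit.} By what is already proved, applied to $U_{1,d-2}$ with $d-2\ge3$, the polynomial $P_\infty=tP_{U_{1,d-2}}$ has the $D$ real roots $0>r_{1,1,d-2}>\dots>r_{D-1,1,d-2}$. By Lemma~\ref{lem:limit} and Hurwitz's theorem, $r_k(P_m)\to r_k(P_\infty)$ for $1\le k\le D$. That is, $r_{1,m,d}\to0$ and $r_{k,m,d}\to r_{k-1,1,d-2}$ for $2\le k\le D$. \qed

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

Theorem~\ref{thm:A} compares neighbors, and interlacing of neighbors does not pass by itself to $P_m$ and $P_M$: the $k$-th root might, over many steps, overtake the starting position of the $(k-1)$-st. The $k$-th root never passes its limit $r_{k-1,1,d-2}$, and the $(k-1)$-st starts at $r_{k-1,1,d}$. So we need to compare these two numbers.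

\begin{lemma}\label{lem:twodown}
Let $d\ge5$. Then $r_{k,1,d-2}<r_{k,1,d}$ for $1\le k\le D-1$.
\end{lemma}

\begin{proof}
On polynomials of degree at most $D$ let $\mathcal T$ be the diagonal operator with multipliers $\frac1{(i+1)!\,(d+1-i)!}$. It preserves real-rootedness by Lemma~\ref{lem:ops}(iii), and its multipliers are positive. By \eqref{eq:m1},
\[
P_{U_{1,d}}=(d+1)!\,\mathcal Tv_d,\qquad P_{U_{1,d-2}}=(d-1)!\,(d-\theta)(d+1-\theta)\,\mathcal Tv_{d-2}.
\]
We first compare $\mathcal Tv_{d-2}$ with $\mathcal Tv_d$. The degrees are $D-1$ and $D$, so we add a root near $-\infty$: let $f_\varepsilon=(1+\varepsilon t)v_{d-2}$ with $\varepsilon>0$ so small that $-1/\varepsilon$ lies below all roots of $v_{d-2}$ and $v_d$. For $k\le D-1$ we have $r_k(f_\varepsilon)=-1/(4\cos^2\frac{k\pi}{d-2})<-1/(4\cos^2\frac{k\pi}d)=r_k(v_d)$, and $r_D(f_\varepsilon)=-1/\varepsilon<r_D(v_d)$. By Lemma~\ref{lem:order}(ii), $r_k(\mathcal Tf_\varepsilon)\le r_k(\mathcal Tv_d)$ for all $k$. The polynomials $\mathcal Tf_\varepsilon$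 have positive coefficients, hence negative roots, and tend to $\mathcal Tv_{d-2}$ as $\varepsilon\to0$. By Hurwitz's theorem, $r_k(\mathcal Tv_{d-2})\le r_k(\mathcal Tv_d)=r_{k,1,d}$ for $k\le D-1$.

The roots of $\mathcal Tv_{d-2}$ are negative. They are simple by Lemma~\ref{lem:simple}, because \eqref{eq:shift} gives $\mathcal T=\prod_{j=1}^D(d+1+j-\theta)\,\mathcal T'$, where $\mathcal T'$ has multipliers $\frac1{(i+1)!\,(d+1+D-i)!}$ and preserves real-rootedness. By Lemma~\ref{lem:ops}(ii), each of $d+1-\theta$ and $d-\theta$ moves every root strictly to the left. So $r_{k,1,d-2}<r_k(\mathcal Tv_{d-2})\le r_{k,1,d}$.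
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) If $D=1$ there is nothing to prove, so let $d\ge5$ and $2\le k\le D$. By Theorem~\ref{thm:A} the sequence $r_{k,m,d}$ increases strictly in $m$ from $r_{k,1,d}$ to its limit $r_{k-1,1,d-2}$. This gives the first two inequalities and the statement on the supremum. The third inequality is Lemma~\ref{lem:twodown}.

(ii) The first inequality follows from Theorem~\ref{thm:A}. For $k\ge2$, part (i) and the monotonicity of the $(k-1)$-st root give $r_{k,M,d}<r_{k-1,1,d-2}<r_{k-1,1,d}\le r_{k-1,m,d}$.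

(iii) For $m<M$ part (ii) says $P_m\preceq P_M$, and Lemma~\ref{lem:hko} applies; for $m=M$ the combination is a multiple of $P_m$. For nonnegative combinations we use the roots of $P_\infty$, namely $\rho_1=0$ and $\rho_k=r_{k-1,1,d-2}$ for $2\le k\le D$, which are distinct. For every $m$ we have $r_{1,m,d}<\rho_1$, and for $k\ge2$ part (i) and monotonicity give $r_{k,m,d}<\rho_k<r_{k-1,1,d}\le r_{k-1,m,d}$. So $P_m\preceq P_\infty$, and $(-1)^{k-1}P_m(\rho_k)\ge0$ by Lemma~\ref{lem:sign}(i). The points $\rho_k$ do not depend on $m$, so these inequalities pass to nonnegative combinations, and Lemma~\ref{lem:alt} applies.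

(iv) Divide \eqref{eq:c1}, which also holds for $D=1$, by $m^{d-1}$. The left side tends to $1/(d-1)!$ by Lemma~\ref{lem:limit}, since $P_{U_{1,d-2}}(0)=1$. For $k\ge2$ the roots $r_{k,m,d}$ have a negative limit, so $1/|r_{k,m,d}|$ is bounded and these terms tend to $0$. Hence $m^{d-1}|r_{1,m,d}|\to(d-1)!$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Kazhdan-Lusztig Polynomials of Matroids and Their Roots},
\texttt{https://www.mobt3ath.com/\allowbreak uplode/\allowbreak book/\allowbreak book-105452.pdf?ver=accessable}.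

\end{thebibliography}
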